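# Egyptian fractions with prescribed primes: more than exponentially many solutions

## Exponential growth as a first guess, on small cases

Let $p_1,\dots,p_t$ be distinct primes, and let $S=S(p_1,\dots,p_t)$ be the set of integers $x>1$ all of whose prime factors lie in $\{p_1,\dots,p_t\}$. Let $T_k=T_k(p_1,\dots,p_t)$ be the number of solutions of
$$\sum_{i=1}^k\frac1{x_i}=1,\qquad 1<x_1<x_2<\dots<x_k,\quad x_i\in S. \tag{1}$$
Throughout, "solution" means a solution of (1). The problem, which comes from the paper "Egyptian fractions with restrictions", asks whether there is a constant $V$, depending only on the primes, such that $T_k\le V^k$ for all $k\ge1$.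

The answer one would first guess is yes. The set $S$ is very thin: an element of $S$ that is $\le w$ has all its exponents at most $\log_2w$, so there are at most $(1+\log_2w)^t$ of them. Moreover, the statement of the problem records lower bounds that are exactly of exponential shape: $T_k(3,5,7)\ge c_1\sqrt{62}^{\,k}$ for odd $k\ge11$, and $T_k(2,3,5)\ge c_2\sqrt{368}^{\,k}$ for $k\ge3$, with computable $c_1,c_2>0$. Let us test the guess by hand.

*The sets $\{2\}$ and $\{3,5\}$.* Put
$$\Lambda=\prod_{i=1}^t\frac{p_i}{p_i-1}=\sum_{x\in S\cup\{1\}}\frac1x ,$$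
where the second equality is the product of the geometric series. If a solution exists, then the terms $1$ and $1/x_1,\dots,1/x_k$ already contribute $2$ to this sum, and infinitely many positive terms remain, so $\Lambda>2$. For $\{2\}$ we have $\Lambda=2$, for $\{3,5\}$ we have $\Lambda=\frac{15}8$; so $T_k=0$ for all $k$ in both cases. The converse is the existence criterion quoted in the problem, which we use as a known fact: a solution exists for some $k$ if and only if $\Lambda>2$.

*The set $\{2,3\}$.* Here $\Lambda=3$. Clearly $T_1=0$, and $T_2=0$ because $\frac12+\frac13<1$. For $k=3$: $\frac13+\frac14+\frac15<1$ forces $x_1=2$, and $\frac1{x_2}+\frac1{x_3}=\frac12$ means $(x_2-2)(x_3-2)=4$, so $(x_2,x_3)=(3,6)$ and $T_3=1$. For $k=4$: the elements of $S$ are $2,3,4,6,8,9,12,\dots$, and $\frac13+\frac14+\frac16+\frac18=\frac{21}{24}<1$, so $x_1=2$. If $x_2=3$, then $(x_3-6)(x_4-6)=36$ gives $(7,42),(8,24),(9,18),(10,15)$, of which $(8,24)$ and $(9,18)$ are allowed. If $x_2=4$, then $(x_3-4)(x_4-4)=16$ gives $(5,20),(6,12)$, of which $(6,12)$ is allowed. If $x_2\ge6$,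 the sum of the last three reciprocals is at most $\frac16+\frac18+\frac19=\frac{29}{72}<\frac12$. So $T_4=3$.

*The set $\{3,5,7\}$.* Here $\Lambda=\frac{105}{48}>2$. Multiply (1) by the least common multiple $N$ of the $x_i$: the odd number $N$ becomes a sum of $k$ odd numbers $N/x_i$. So $k$ must be odd. A congruence condition on $k$ will appear in general.

*Solutions by substitution.* The identity $\frac1u=\frac1{2u}+\frac1{3u}+\frac1{6u}$ turns $(2,3,6)$ into $(2,3,12,18,36)$; check: $\frac{18+12+3+2+1}{36}=1$. One can start from the number $1$ and keep replacing a term $u$ by $uy_1,\dots,uy_\ell$, where $(y_1,\dots,y_\ell)$ is taken from a fixed finite list of $L\geq 1$ solutions. Every solution with $k$ terms obtained in this way is coded by a plane rooted tree with $k$ leaves, in which each inner vertex has at least two children and carries one of $L$ labels. Such a tree has at most $k-1$ inner vertices, hence at most $2k-1$ vertices in all. There are at most $4^{m-1}$ plane trees with $m$ vertices, so there are at most $16^kL^k$ such labeled trees. Substitution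 from a finite list can never beat an exponential.

All this supports the guess, and the guess is wrong whenever there is at least one solution.

## The true order of growth

Notation for the whole lecture:
$$\Pi=p_1\cdots p_t,\qquad g=\gcd(p_1-1,\dots,p_t-1),\qquad \mathcal U=S\cup\{1\},$$
and $\Lambda$ as above. For $\{2,3\}$ we have $\Pi=6$, $g=1$; for $\{3,5,7\}$ we have $\Pi=105$, $g=2$.

**Theorem 1.** A constant $V$ with $T_k\le V^k$ for all $k\ge1$ exists if and only if $\Lambda\le2$, in which case $T_k=0$ for all $k$. If $\Lambda>2$, then there are a constant $c>0$ and arbitrarily large $K$ with $T_K\ge K^{cK}$.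

So no $V$ exists, for instance, for $\{2,3\}$, $\{2,3,5\}$, $\{3,5,7\}$.

**Theorem 2.** Let $\Lambda>2$.

* (a) If $T_k>0$ then $k\equiv1\pmod g$. There are $c_0>0$, $C_0$, $k_0$ such that for every $k\ge k_0$ with $k\equiv1\pmod g$ we have $T_k\ge(c_0k^{t-1})^k$; indeed at least $(c_0k^{t-1})^k$ solutions have $x_k\le C_0^{\,k}$.
* (b) For every $C>1$ there is $C'$ such that for all $k\ge1$ at most $(C'k^{t-1})^k$ solutions have $x_k\le C^k$. So for solutions with $x_k\le C^k$ ($C\ge C_0$ fixed) the count is $k^{(t-1)k}e^{O(k)}$ for all large $k\equiv1\pmod g$.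
* (c) For all $k\ge1$: $T_k\le(1+\log_2k)^{tk}\,2^{(t-1)k(k-1)/2}$.

The argument does not decide whether $T_k\le k^{O(k)}$ holds without the restriction on $x_k$; between (a) and (c) there remains a gap.

If $\Lambda\le2$, then $T_k=0$ for all $k$, as shown above, and $V=1$ works. **From now on $\Lambda>2$.** Then $t\ge2$, because $p/(p-1)\le2$ for a single prime. We fix two distinct primes $p,q\in\{p_1,\dots,p_t\}$. Two small facts are used constantly:

* $\mathcal U$ has at most $(1+\log_2w)^t$ elements $\le w$, for real $w\ge1$;
* if $u\in\mathcal U$ and $u\le2^e$, then $u\mid\Pi^e$ (all exponents of $u$ are at most $e$).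

## Counting from above, and where the proof of the guess breaks

To prove the guess one would choose $x_1,x_2,\dots$ one after another and bound the number of choices at each stage. Let us carry this out, since it gives (c) and the first half of (b).

**Proof of Theorem 2(c).** For a solution and $0\le j<k$ put $D_j=\operatorname{lcm}(x_1,\dots,x_j)$, with $D_0=1$, and $\rho_j=1-\sum_{i\le j}1/x_i$. Then $\rho_j>0$ and $D_j\rho_j$ is an integer, so $\rho_j\ge1/D_j$. Since $\rho_j=\sum_{i>j}1/x_i$ has at most $k$ terms, the largest being $1/x_{j+1}$, we have $\frac1{x_{j+1}}\le\rho_j\le\frac k{x_{j+1}}$, that is,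
$$\rho_j^{-1}\le x_{j+1}\le k\rho_j^{-1}\le kD_j,\qquad D_{j+1}\le D_jx_{j+1}\le kD_j^2 .$$
By induction $D_j\le k^{2^j-1}$: this holds for $j=0$, and $k\cdot k^{2(2^j-1)}=k^{2^{j+1}-1}$. Hence $k\rho_j^{-1}\le kD_j\le k^{2^j}$.

Now suppose that $x_1,\dots,x_j$ are given. Then $w=\rho_j^{-1}$ is determined, $x_{j+1}\in[w,kw]$, and $kw\le k^{2^j}$. The exponents of $p_2,\dots,p_t$ in $x_{j+1}$ are at most $2^j\log_2k$. Once these are chosen, the exponent of $p_1$ lies in an interval of length $\log_{p_1}k\le\log_2k$. So the number of choices of $x_{j+1}$ is at most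
$$(1+\log_2k)(1+2^j\log_2k)^{t-1}\le(1+\log_2k)^t\,2^{j(t-1)} .$$
Multiplying over $0\le j\le k-1$ and using $\sum j=k(k-1)/2$ gives (c). $\blacksquare$

The logarithm of $x_{j+1}$ may double at each stage, so the number of choices grows like $2^{j(t-1)}$ and the product is far from $V^k$. Suppose we forbid this and allow only terms of exponential size.

**Proof of the first claim of Theorem 2(b).** At most $W=(1+k\log_2C)^t$ elements of $\mathcal U$ are $\le C^k$. A solution with $x_k\le C^k$ is a $k$-element subset of these, so there are at most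
$$\frac{W^k}{k!}\le\Big(\frac{eW}k\Big)^k=\Big(\frac{e(1+k\log_2C)^t}{k}\Big)^k\le(C'k^{t-1})^k,\qquad C'=e(1+\log_2C)^t ,$$
solutions of this kind. $\blacksquare$

Here the proof of the guess breaks for good: even with all terms at most $C^k$, about $k^t$ numbers are available, and choosing $k$ of them can be done in about $k^{(t-1)k}$ ways. The condition $\sum1/x_i=1$ would have to rule out almost all of these choices. The next section shows that it cannot.

## Popular sums of divisors

Put $N=\Pi^n$. If all $x_i$ divide $N$, then multiplying (1) by $N$ turns a solution into a representation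
$$N=d_1+\dots+d_k,\qquad d_i=N/x_i \text{ distinct divisors of } N,\ d_i<N,$$
and conversely. For $\{2,3\}$ and $N=36$, the proper divisors are $1,2,3,4,6,9,12,18$, and $36=18+12+6$, $36=18+12+4+2$, $36=18+9+6+3$, $36=18+12+3+2+1$ give $(2,3,6)$, $(2,3,9,18)$, $(2,4,6,12)$, $(2,3,12,18,36)$.

Now $N$ has $(n+1)^t$ divisors, so the number of $n$-element sets of divisors is at least
$$\binom{(n+1)^t}n\ge\Big(\frac{(n+1)^t}n\Big)^n\ge n^{(t-1)n},$$
while the sum of such a set is an integer between $1$ and $n\Pi^n$. The number of possible sums is only exponential. By pigeonhole some integer $m$ is the sum of at least $n^{(t-1)n}/(n\Pi^n)$ sets of $n$ divisors, and this beats every $V^n$.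

The trouble is that the pigeonhole principle chooses $m$. We need the sum $N$, and we have no control over which sum is popular.

The way past this point is to complete $m$. We set aside, before applying pigeonhole, a *sparse* set of divisors of $N$ from which every integer $M$ in a long range can be written as a sum of *few* distinct elements. Popular sets are then formed from the remaining divisors only. Whatever $m$ comes out, the missing amount is written once and for all with reserved divisors, and added to all popular sets simultaneously. Sparse means $O(n)$ divisors, so that removing them from about $n^t\ge n^2$ costs nothing; few means $O(n)$ terms, so that the total number of terms stays $O(n)$.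

The completion proceeds greedily: subtract from $M$ a reserved divisor between $M/2$ and $3M/4$, and continue. This cannot work for $M$ near $N$. For $\{3,5,7\}$, the largest divisors of $N$ are $N$ and $N/3<N/2$, so there is no divisor in $(N/2,3N/4]$. Therefore we do not aim at $N$. We take a fixed solution with a large last term $z$, keep its other terms, and replace $\frac1z$ by new fractions: the target becomes $N/z$, below which divisors of $N$ are dense enough.

## Numbers $p^iq^j$ in short intervals

We first make precise that $\mathcal U$ has elements in every interval $(y,(1+\delta)y]$ with $y$ large.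

**Lemma 1.** Let $\delta>0$, and let $a,b,a',b'$ be positive integers with
$$1<p^aq^{-b}\le1+\delta,\qquad 1<q^{b'}p^{-a'}\le1+\delta .$$
If $y\ge p^{a'}q^b$, then $(y,(1+\delta)y]$ contains some $p^iq^j$ with $i,j\ge0$.

*Proof.* Let $u=p^iq^j$ be the largest number of this form that is $\le y$. If $i<a'$ and $j<b$, then $pu=p^{i+1}q^j\le p^{a'}q^{b-1}\le y$, which contradicts maximality. So $j\ge b$ or $i\ge a'$. Accordingly $u'=u\,p^aq^{-b}$ or $u'=u\,q^{b'}p^{-a'}$ is again of the form $p^{i'}q^{j'}$ with nonnegative exponents, and it lies in $(u,(1+\delta)u]$. By maximality $u'>y$, and $u'\le(1+\delta)u\le(1+\delta)y$. $\square$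

Example: for $p=3$, $q=2$ we may take $9/8$ and $4/3$, so $\delta=\frac13$, $(a,b)=(2,3)$, $(b',a')=(2,1)$. For every $y\ge3\cdot8=24$ there is a number $2^j3^i$ in $(y,\frac43y]$.

Such exponents come from continued fractions. Let $\theta=\log p/\log q$. It is irrational, since $p^Q=q^P$ is impossible for $Q\geq 1$. Its convergents $P_i/Q_i$ satisfy
$$0<|Q_i\theta-P_i|<\frac1{Q_{i+1}},\qquad\text{with alternating signs of } Q_i\theta-P_i,\quad Q_i\to\infty. \tag{2}$$
Since $p^{Q_i}q^{-P_i}=\exp\big((Q_i\theta-P_i)\log q\big)$, an index with positive sign gives $(a,b)=(Q_i,P_i)$, and an index with negative sign gives $(a',b')=(Q_i,P_i)$; all these are positive for $i\ge1$. Two consecutive convergents of large index therefore provide $a,b,a',b'$ as in Lemma 1 for any prescribed $\delta>0$.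

**Lemma 2.** For every integer $r\ge0$ there is $A$ such that for every real $y\ge A$ the interval $(y,\frac32y]$ contains at least $r+1$ elements of $\mathcal U$.

*Proof.* Choose $\delta>0$ with $(1+\delta)^{r+1}\le\frac32$, and exponents as in Lemma 1 for this $\delta$; let $A=p^{a'}q^b$. Apply Lemma 1 to $y,(1+\delta)y,\dots,(1+\delta)^ry$. The $r+1$ intervals $\big((1+\delta)^sy,(1+\delta)^{s+1}y\big]$, $0\le s\le r$, are disjoint and lie in $(y,\frac32y]$. $\square$

Clearly $A$ may be enlarged.

## Completion by few divisors, and expansion of solutions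

The greedy algorithm leaves a small remainder, and for it we use a theorem of Birch (Proc. Cambridge Philos. Soc. 55 (1959), 370–373): for coprime integers $p,q>1$, every sufficiently large integer is a sum of distinct numbers $p^aq^b$ with $a,b\ge0$. "Sufficiently large" is needed: for $p=3$, $q=5$ the numbers of this form up to $7$ are $1,3,5$, and neither $2$ nor $7$ is a sum of distinct ones. Fix once and for all $B_0\ge1$ such that every integer $\ge B_0$ is a sum of distinct elements of $\mathcal U$.

The next lemma is the completion tool. The set $Q$ of forbidden elements is empty in the proof of Theorem 1; it will be needed for the residue condition on $k$.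

**Lemma 3 (completion).** Let $r\ge0$, let $A\ge2B_0$ be as in Lemma 2 for $r$, let $e$ be an integer with $2^e\ge\frac32A\Pi$, and let $\mathcal B=\{b\in\mathcal U:A<b\le\frac32A\Pi\}$. For $n\ge e$ let
$$\mathcal C_n=\{u\in\mathcal U:u<2A\}\cup\{\Pi^ib:\ b\in\mathcal B,\ 0\le i\le n-e\}.$$
All elements of $\mathcal C_n$ divide $\Pi^n$, and $|\mathcal C_n|\le2A+(n+1)|\mathcal B|$. Let $Q\subset\mathcal U$ with $|Q|\le r$ and all elements of $Q$ at least $2A$. Then every integer $M$ with $B_0\le M<2A\Pi^{n-e+1}$ is a sum of at most $2A+\log_2M$ distinct elements of $\mathcal C_n\setminus Q$.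

*Proof.* Elements of $\mathcal B$ are $\le2^e$. Elements of $\mathcal U$ below $2A$ are also $\le2^e$, because $\Pi\ge6$ gives $2A\le\frac32A\Pi$. So all of them divide $\Pi^e$, and hence all elements of $\mathcal C_n$ divide $\Pi^n$. The bound on $|\mathcal C_n|$ is clear. The main claim is proved by induction on $M$.

If $M<2A$, then by the choice of $B_0$ the number $M$ is a sum of distinct elements of $\mathcal U$. All of them are $\le M<2A$, so they lie in $\mathcal C_n$ and not in $Q$, and there are at most $M<2A$ of them.

If $M\ge2A$, put $y=M/2$. Then $A\le y<A\Pi^{n-e+1}$, so there is $i$ with $0\le i\le n-e$ and $A\Pi^i\le y<A\Pi^{i+1}$. By Lemma 2 the interval $(y\Pi^{-i},\frac32y\Pi^{-i}]$ contains at least $r+1$ elements of $\mathcal U$. They are $>A$ and $\le\frac32A\Pi$, so they lie in $\mathcal B$. Multiplying by $\Pi^i$, we get at least $r+1$ elements of $\mathcal C_n$ in $(\frac M2,\frac{3M}4]$, and one of them, $v$, is not in $Q$. Then $M'=M-v$ satisfies $\frac M4\le M'<\frac M2$. So $M'\ge\frac A2\ge B_0$ and $M'<v$. By induction $M'$ is a sum of at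 most $2A+\log_2M'$ distinct elements of $\mathcal C_n\setminus Q$. They are $\le M'<v$, hence different from $v$. Together with $v$ the number of terms is at most $1+2A+\log_2(M/2)=2A+\log_2M$. $\square$

A run of the algorithm for $\{2,3\}$: $M=100$, take $64\in(50,75]$, remainder $36$; take $24\in(18,27]$, remainder $12$; take $8\in(6,9]$, remainder $4$. So $100=64+24+8+4$.

We also need solutions with large last term, and a way to lengthen solutions without losing any.

**Lemma 4 (expansion).** If $x_1<\dots<x_k$ and $y_1<\dots<y_\ell$ are solutions, then so is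
$$x_1<\dots<x_{k-1}<x_ky_1<\dots<x_ky_\ell .$$
For fixed $(y_i)$ this map is injective. Hence $T_{k+\ell-1}\ge T_k$ whenever $T_\ell>0$. Starting from one solution with largest term $y_\ell$ and expanding $j-1$ times by this same solution gives a solution with $1+j(\ell-1)$ terms and largest term $y_\ell^{\,j}$, all of whose terms are products of at most $j$ of the $y_i$.

*Proof.* The new sum is $\sum_{i<k}\frac1{x_i}+\frac1{x_k}\sum_i\frac1{y_i}=1$, the order is as stated since $x_ky_1>x_k>x_{k-1}$, and all terms lie in $S$. The number $x_k$ is recovered as the largest term divided by $y_\ell$, so the map is injective. Each expansion adds $\ell-1$ terms, multiplies the largest term by $y_\ell$, and the terms it creates are (old largest term)$\,\cdot y_i$; the last claim follows by induction on $j$. $\square$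

## Proof of Theorem 1

**Step 1: fix the data.** Take $r=0$ in Lemma 3 and fix $A,e,\mathcal B$. Since $\Lambda>2$, there is a solution, and by Lemma 4 there is a solution $z_1<\dots<z_{k_0}=:z$ with $z\ge\Pi^e$. It is fixed. Let $n$ be large and $N=\Pi^n$, so that all $z_i$ divide $N$.

**Step 2: define the free divisors and count them.** Let
$$F=\{d\mid N:\ d\le N/(2zn)\}\setminus\mathcal C_n .$$
A divisor $d>N/(2zn)$ of $N$ corresponds to $N/d\in\mathcal U$ with $N/d<2zn$; there are at most $(1+\log_2(2zn))^t$ of these. Since $|\mathcal C_n|=O(n)$ and $t\ge2$, for large $n$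
$$|F|\ge(n+1)^t-(1+\log_2(2zn))^t-O(n)\ge\frac{n^t}2 .$$

**Step 3: find a popular sum.** Each $n$-element subset of $F$ has an integer sum in $[1,N/(2z)]$, because it has $n$ elements, each at most $N/(2zn)$. So there are at most $N$ possible sums, and some $m\le N/(2z)$ is the sum of at least
$$\binom{|F|}n\Big/N\ \ge\ \Big(\frac{|F|}n\Big)^n\Pi^{-n}\ \ge\ \Big(\frac{n^{t-1}}2\Big)^n\Pi^{-n}$$
such subsets $D$.

**Step 4: complete the popular sum to $N/z$.** Put $M=N/z-m$, an integer. For large $n$,
$$B_0\le\frac N{2z}\le M<\frac Nz\le\Pi^{n-e}<2A\Pi^{n-e+1} .$$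
By Lemma 3 with $Q=\emptyset$, $M$ is the sum of the elements of a set $E\subset\mathcal C_n$ with $|E|\le2A+\log_2N$. Fix one such $E$; it depends on $m$ only, and not on $D$.

**Step 5: check that we get solutions.** For each of the sets $D$ from Step 3 consider
$$\{z_1,\dots,z_{k_0-1}\}\cup\{N/d:\ d\in D\cup E\}.$$

* $D\cap E=\emptyset$, since $D\subset F$ avoids $\mathcal C_n\supset E$.
* Every $d\in D\cup E$ divides $N$ and is $<N/z$: for $d\in D$ because $d\le N/(2zn)$, for $d\in E$ because $d\le M$. So $N/d>z$; hence $N/d\in S$, and it differs from all $z_i$.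
* The sum of reciprocals is $\sum_{i<k_0}\frac1{z_i}+\frac{m+M}N=\Big(1-\frac1z\Big)+\frac1z=1$.

So this is a solution. As $E$ and the $z_i$ are fixed, different $D$ give different solutions. All have the same number $K=n+|E|+k_0-1$ of terms, and $|E|=O(n)$, so $n\le K\le c_1n$ with $c_1$ independent of $n$. Therefore, for all large $n$,
$$T_K\ge\Big(\frac{n^{t-1}}{2\Pi}\Big)^n\quad\text{for some } K \text{ with } n\le K\le c_1n. \tag{3}$$

**Step 6: draw the conclusions.** Let $c=\frac{t-1}{2c_1}$. Then $K^{cK}\le(c_1n)^{(t-1)n/2}$, and this is at most the right side of (3) as soon as $n^{(t-1)/2}\ge2\Pi\,c_1^{(t-1)/2}$, which holds for large $n$. Since $K\ge n$, we obtain arbitrarily large $K$ with $T_K\ge K^{cK}$. If $T_k\le V^k$ held for all $k$, where we may assume $V\ge1$, then (3) would give $n^{t-1}\le2\Pi V^{c_1}$ for all large $n$, which is false since $t\ge2$. $\blacksquare$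

## The number of terms modulo $\gcd(p_i-1)$

Two things separate (3) from Theorem 2(a). The number $K$ is only known to lie in $[n,c_1n]$, so the exponent $t-1$ is lost; and we do not control which $K$ occur. We treat the second point first. Let
$$G=\{\ell-1:\ T_\ell>0\}.$$
This is a nonempty set of positive integers (recall $T_1=0$), and by Lemma 4 it is closed under addition. Let $d=\gcd G$. We recall two facts on such sets.

* *$G$ contains all sufficiently large multiples of $d$.* Write $d$ as an integer combination of elements of $G$ and collect signs: $d=a-b$ with $a,b\in G\cup\{0\}$, where $a\in G$. If $b=0$, then $d\in G$ and we are done. Otherwise $b=\mu d$ with $\mu\ge1$. For $s\ge\mu^2$ write $s=h\mu+\rho$ with $0\le\rho<\mu$; then $h\ge\mu>\rho$, and $sd=hb+\rho(a-b)=(h-\rho)b+\rho a\in G$.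
* *$G$ is finitely generated.* Let $\mu=\min G$. Take $\mu$ and the least element of $G$ in each residue class modulo $\mu$ that meets $G$. Every element of $G$ is such a least element plus a multiple of $\mu$.

**Proposition 5.** $d=g$. Thus $T_k>0$ implies $k\equiv1\pmod g$, and there is $s_0$ such that every multiple of $g$ that is $\ge s_0$ lies in $G$.

*Proof that $g\mid d$.* Given a solution, let $N=\operatorname{lcm}(x_1,\dots,x_k)$. Then $N=\sum_{i=1}^kN/x_i$, and $N$ and all $N/x_i$ lie in $\mathcal U$. Each $p_i\equiv1\pmod g$, so every element of $\mathcal U$ is $\equiv1\pmod g$, and we get $1\equiv k\pmod g$. Hence $g$ divides all elements of $G$. This proves the first claim of Theorem 2(a).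

*Proof that $d\mid p_i-1$ for all $i$.* If $p'$ is one of our primes, then $p'v=v+\dots+v$ with $p'$ summands trades one term for $p'$ terms. If repeated terms were allowed, this would show at once that $k$ can be changed by $p'-1$. Distinctness forbids it, and the four steps below get around this.

**Step 1: equal sums have congruent sizes.** *If finite nonempty sets $X,X'\subset\mathcal U$ have the same sum $\sigma$, then $|X|\equiv|X'|\pmod d$.* (For $\{2,3\}$, the sets $\{1,2\}$ and $\{3\}$ show that $d=1$.)

Let $r=|X\cup X'|$ and take $A,e$ as in Lemma 3 for this $r$. Choose $j$ with $\Pi^j\ge2A$ and let $Q=\Pi^j(X\cup X')$; it has $r$ elements, all $\ge2A$. Take a solution $z_1<\dots<z_{k_0}=z$ with $z\ge\Pi^e$ (Lemma 4). Let $n$ be so large that, with $N=\Pi^n$, all $z_i$ and all elements of $Q$ divide $N$, and $M:=N/z-\Pi^j\sigma\ge B_0$. Since $M<N/z\le\Pi^{n-e}$, Lemma 3 gives a set $E\subset\mathcal C_n\setminus Q$ with sum $M$. For $Y=X$ and for $Y=X'$, the set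
$$\{z_i:i<k_0\}\cup\{N/v:\ v\in\Pi^jY\cup E\}$$
is a solution. Indeed $E\cap\Pi^jY=\emptyset$; every $v$ divides $N$ and is at most $\max(M,\Pi^j\sigma)<N/z$, so $N/v>z$; and the sum of reciprocals is $1-\frac1z+\frac{\Pi^j\sigma+M}N=1$. The numbers of terms are $k_0-1+|E|+|X|$ and $k_0-1+|E|+|X'|$. Both are $\equiv1\pmod d$ by the definition of $d$, so $|X|\equiv|X'|\pmod d$.

**Step 2: a counting function.** By Step 1 we may define, for integers $M\ge B_0$, the class $f(M)\in\mathbb Z/d$ as the number of terms in any representation of $M$ as a sum of distinct elements of $\mathcal U$. For $\{3,5,7\}$, once $d=2$ is known, $f(M)$ is the parity of $M$, since all elements of $\mathcal U$ are odd. We have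
$$f(x+v)=f(x)+1\qquad\text{for } v\in\mathcal U,\ B_0\le x<v, \tag{4}$$
since a representation of $x$ uses only elements $\le x<v$, and adding $v$ gives a representation of $x+v$ with distinct terms.

**Step 3: $f$ is periodic.** *There is $h\ge1$ with $f(x+h)=f(x)$ for all $x\ge B_0$.* The tool is the Fine–Wilf theorem (Proc. AMS 16 (1965)): a finite word of length $\ge s+s'$ with periods $s,s'$ has period $\gcd(s,s')$. In this form it has a short proof by the Euclidean algorithm. Let $w$ be a word on $\{0,\dots,L-1\}$ with $L\ge s+s'$ and $s>s'$; we show that $w$ has period $s-s'$. Let $0\le x$ and $x+s-s'<L$. If $x+s<L$, then $w(x)=w(x+s)=w(x+s-s')$. If $x+s\ge L$, then $x\ge L-s\ge s'$, and $w(x)=w(x-s')=w(x-s'+s)$. So $w$ has periods $s-s'$ and $s'$, with $L\ge(s-s')+s'$, and we repeat until both periods are equal to $\gcd(s,s')$.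

By (2) we can choose $v=q^b$, $v'=p^a$ with $1<v'/v\le1+\frac1{q+3}$. Put $h=v'-v\ge1$. Then $v\ge h(q+3)\ge h(q+2)+1$. Let $u\in\mathcal U$ and let $x$ be an integer with $B_0\le x<u(v-h)$. Apply (4) in two ways to
$$x+uv'=(x+uh)+uv .$$
Since $x<uv'$, the left side gives $f(x)+1$; since $x+uh<uv$, the right side gives $f(x+uh)+1$. Hence
$$f(x)=f(x+uh)\qquad\text{for } u\in\mathcal U,\ B_0\le x<u(v-h). \tag{5}$$

Now let $u=p^i\ge B_0$ with $i\ge1$, and let $u'$ be the least power of $q$ exceeding $u$, so $u<u'\le qu$. On the integers of $I=[B_0,u(v-h))$ the function $f$ has period $uh$ by (5), and also period $u'h$ by (5) for $u'$, because $u(v-h)\le u'(v-h)$. As $u$ and $u'$ are coprime, $\gcd(uh,u'h)=h$. The number of integers in $I$ is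
$$u(v-h)-B_0\ \ge\ u\big(h(q+1)+1\big)-B_0\ \ge\ uh(q+1)\ \ge\ h(u+u'),$$
where we used $u\ge B_0$ and $qu\ge u'$. By Fine–Wilf, $f(x)=f(x+h)$ whenever $x,x+h\in I$. Letting $i\to\infty$ proves the claim for all $x\ge B_0$.

**Step 4: add the same power $p'$ times.** Let $p'\in\{p_1,\dots,p_t\}$. The powers of $p'$ modulo $h$ are eventually periodic: there are $\tau_0,\omega\ge1$ with $p'^{\,\tau+\omega}\equiv p'^{\,\tau}\pmod h$ for $\tau\ge\tau_0$. For $x\ge B_0$ and $\tau\ge\tau_0$ choose $j$ with $p'^{\,\tau+j\omega}>x$. By Step 3 and (4),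
$$f(x+p'^{\,\tau})=f(x+p'^{\,\tau+j\omega})=f(x)+1 .$$
So adding $p'^{\,\tau}$ raises $f$ by $1$ with no condition on the size of $x$. Using this once for $\tau+1$, and $p'$ times in succession for $\tau$, we get
$$f(x)+1=f(x+p'^{\,\tau+1})=f(x+p'\cdot p'^{\,\tau})=f(x)+p' .$$
Hence $d\mid p'-1$. As $p'$ was arbitrary, $d\mid g$, and with $g\mid d$ we have $d=g$. The last claim of the proposition is the first of the two recalled facts. $\square$

## Completions with $O(n/\log n)$ terms

In the proof of Theorem 1 each greedy step removed only a fixed proportion of the remainder, so the completion used on the order of $n$ terms and $K$ could be as large as $c_1n$. To get the exponent $t-1$ we need $K=n+O(n/\log n)$. So we let each greedy step shrink the remainder by a factor that is a negative power of $n$. This requires elements of $\mathcal U$ in much shorter intervals, and here we use Baker's theorem (e.g. Baker–Wüstholz, J. reine angew. Math. 442 (1993)): for distinct primes $p,q$ there is $\kappa\ge1$ with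
$$|a\log p-b\log q|\ge\max(|a|,|b|)^{-\kappa}\quad\text{for all integers } a,b \text{ with } \max(|a|,|b|)\ge2 .$$

**Lemma 6.** There are $c\in(0,1)$ and $y_0$ such that for $y\ge y_0$ the interval $(y,(1+(\log y)^{-c})y]$ contains an element of $\mathcal U$.

*Proof.* In this proof $c_1',c_2',C_1,C_3,C_4$ are positive constants depending only on $p,q$. Use the convergents of $\theta=\log p/\log q$ as in (2). By Baker's theorem, and since $P_i=O(Q_i)$, for large $i$
$$\frac1{Q_{i+1}}>|Q_i\theta-P_i|=\frac{|Q_i\log p-P_i\log q|}{\log q}\ge c_1'Q_i^{-\kappa},\qquad\text{so}\quad Q_{i+1}\le C_1Q_i^\kappa .$$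
Given large $H$, choose $i$ with $Q_i\le H<Q_{i+1}$; then $Q_i\ge c_2'H^{1/\kappa}$. The convergents of index $i-1$ and $i$ have opposite signs in (2), and both errors are less than $1/Q_i$. So they provide exponents $a,b,a',b'\le C_3H$ as in Lemma 1 with $\delta=\exp(\log q/Q_i)-1\le C_3H^{-1/\kappa}$. We have $\log(p^{a'}q^b)\le C_4H$, so Lemma 1 applies whenever $\log y\ge C_4H$. Choose $H=\log y/C_4$ and $c=\frac1{2\kappa}\in(0,1)$. For $y$ large, $C_3H^{-1/\kappa}=C_3C_4^{1/\kappa}(\log y)^{-1/\kappa}\le(\log y)^{-c}$. $\square$

Let $\varepsilon=\frac1{2t}$, let $c$ be from Lemma 6, and for large $n$ put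
$$R=\exp(n^\varepsilon),\qquad\delta=(\log R)^{-c}=n^{-c\varepsilon}\le\tfrac1{10} .$$
Let $e_n$ be the least integer with $2^{e_n}\ge2R\Pi$, so $e_n=O(n^\varepsilon)$. Let
$$\mathcal B_n=\{b\in\mathcal U:R<b\le2R\Pi\},\qquad\mathcal D_n=\{\Pi^ib:\ b\in\mathcal B_n,\ 0\le i\le n-e_n\}.$$
Elements of $\mathcal B_n$ divide $\Pi^{e_n}$, so all elements of $\mathcal D_n$ divide $\Pi^n$. Moreover $|\mathcal B_n|\le(1+\log_2(2R\Pi))^t=O(n^{\varepsilon t})=O(n^{1/2})$, so $|\mathcal D_n|=O(n^{3/2})$. This is still small compared with $n^t\ge n^2$. Let $\mathcal C_n$ be as in Lemma 3 with $r=0$ and fixed $A,e$.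

**Lemma 7 (short completion).** For $n$ large, every integer $M$ with $B_0\le M<R\Pi^{n-e_n+1}$ and $M\le\Pi^n$ is a sum of $O(n/\log n)$ distinct elements of $\mathcal D_n\cup\mathcal C_n$, with an implied constant independent of $n$ and $M$.

*Proof.* Suppose first that $M\ge2R$. Put $y=M/(1+\delta)^2$. As $(1+\delta)^2\le1.21$, we have $R\le y<R\Pi^{n-e_n+1}$, and there is $i$ with $0\le i\le n-e_n$ and $R\Pi^i\le y<R\Pi^{i+1}$. Put $y'=y\Pi^{-i}\in[R,R\Pi)$. By Lemma 6 (for $n$ large, $R\ge y_0$) there is $b\in\mathcal U$ with $y'<b\le(1+(\log y')^{-c})y'\le(1+\delta)y'$. Then $R<b\le2R\Pi$, so $b\in\mathcal B_n$, and $v=\Pi^ib\in\mathcal D_n$ satisfies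
$$\frac M{(1+\delta)^2}<v\le\frac M{1+\delta} .$$
Let $M'=M-v$. From $v\le M/(1+\delta)$ we get $M'\ge\frac{\delta}{1+\delta}M\ge\frac{\delta M}2$. From the other bound, $M'\le\frac{2\delta+\delta^2}{(1+\delta)^2}M\le2\delta M$, because $2\delta+\delta^2\le2\delta(1+\delta)^2$. Finally $2\delta M\le0.2M<M/1.21<v$. So
$$\frac{\delta M}2\le M'\le2\delta M<v,\qquad M'\ge\delta R\ge B_0\ \text{ for $n$ large.}$$
Replace $M$ by $M'$ and repeat until the remainder is $<2R$. Before the $s$-th step the remainder is at most $(2\delta)^{s-1}\Pi^n$ and at least $2R\ge1$, so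
$$s-1\le\frac{n\log\Pi}{\log(1/(2\delta))}=\frac{n\log\Pi}{\log(n^{c\varepsilon}/2)} .$$
Hence there are $O(n/\log n)$ steps. Each remainder is smaller than the $v$ just chosen, so the chosen $v$'s are strictly decreasing, hence distinct, and they all exceed the final remainder.

The final remainder lies in $[B_0,2R)$ (also when $M<2R$ at the start and there are no steps). For $n$ large, $2R<2A\Pi^{n-e+1}$, so Lemma 3 with $Q=\emptyset$ writes it with at most $2A+\log_2(2R)=O(n^\varepsilon)=O(n/\log n)$ distinct elements of $\mathcal C_n$. They are at most the final remainder, hence different from the $v$'s. $\square$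

## Proof of Theorem 2(a)

The claim $k\equiv1\pmod g$ is in Proposition 5.

**Step 1: a solution with $K=n+O(n/\log n)$ terms, in many copies.** We repeat the proof of Theorem 1 with $\mathcal D_n\cup\mathcal C_n$ reserved instead of $\mathcal C_n$. Now the last term $z$ has to grow with $n$, because Lemma 7 completes only numbers below $R\Pi^{n-e_n+1}$.

Fix a solution $y_1<\dots<y_\ell$. Apply Lemma 4 with $j$ minimal such that $y_\ell^{\,j}\ge\Pi^{e_n}$; then $j=O(e_n)=O(n^\varepsilon)$. We get a solution $z_1<\dots<z_{k_0}=z$ with $z=y_\ell^{\,j}\ge\Pi^{e_n}$, $\log z=O(n^\varepsilon)$ and $k_0=1+j(\ell-1)=O(n^\varepsilon)$. Each $z_i$ is a product of at most $j$ of the $y$'s, so its exponents are $O(n^\varepsilon)$, and all $z_i$ divide $N:=\Pi^n$ for $n$ large. Let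
$$F=\{d\mid N:\ d\le N/(2zn)\}\setminus(\mathcal D_n\cup\mathcal C_n).$$
As before,
$$|F|\ge(n+1)^t-(1+\log_2(2zn))^t-O(n^{3/2})\ge\frac{n^t}2$$
for $n$ large, since $(1+\log_2(2zn))^t=O(n^{\varepsilon t})=O(n^{1/2})$ and $t\ge2$. The $n$-element subsets of $F$ have sums in $[1,N/(2z)]$, so some $m\le N/(2z)$ is the sum of at least $(n^{t-1}/2)^n\Pi^{-n}$ of them. Put $M=N/z-m$. Then $M\ge N/(2z)\ge B_0$ for $n$ large, as $\log z=O(n^\varepsilon)$, and $M<N/z\le\Pi^{n-e_n}$, so $M<R\Pi^{n-e_n+1}$ and $M\le\Pi^n$. By Lemma 7, $M$ is the sum of a set $E\subset\mathcal D_n\cup\mathcal C_n$ with $|E|=O(n/\log n)$. For each popular $D$ the set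
$$\{z_1,\dots,z_{k_0-1}\}\cup\{N/d:\ d\in D\cup E\}$$
is a solution, for the three reasons of Step 5 in the proof of Theorem 1: $D\cap E=\emptyset$ because $D$ avoids $\mathcal D_n\cup\mathcal C_n$; all $d\in D\cup E$ divide $N$ and are $<N/z$; and the sum of reciprocals is $1-\frac1z+\frac{m+M}N=1$. Different $D$ give different solutions. The number of terms is $K=n+|E|+k_0-1$. So there are $c_2>0$ and, for all large $n$, a number $K=K(n)$ with
$$T_K\ge\Big(\frac{n^{t-1}}{2\Pi}\Big)^n,\qquad n\le K\le n+\frac{c_2n}{\log n}, \tag{6}$$
and all the solutions counted here have all terms $\le\Pi^n$.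

**Step 2: reach every admissible $k$.** Let $s_0$ be from Proposition 5. Let $k\equiv1\pmod g$ be large, and put $n=\lfloor k-2c_2k/\log k\rfloor$. Since $x/\log x$ is increasing for $x\ge3$ and $n\le k$,
$$K(n)\le n+\frac{c_2n}{\log n}\le k-\frac{2c_2k}{\log k}+\frac{c_2k}{\log k}=k-\frac{c_2k}{\log k}\le k-s_0 .$$
Since $T_K>0$, we have $K\equiv1\equiv k\pmod g$. So $k-K$ is a multiple of $g$ and $\ge s_0$, hence $k-K\in G$. By Lemma 4 with $\ell-1=k-K$, $T_k\ge T_K$, and (6) gives
$$\log T_k\ge(t-1)\,n\log n-n\log(2\Pi) .$$
It remains to compare $n\log n$ with $k\log k$. For $k$ large, $n\ge k-3c_2k/\log k$, and with $\log(1-x)\ge-2x$ for $0\le x\le\frac12$ we get $\log n\ge\log k-6c_2/\log k$. Hence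
$$n\log n\ge n\log k-\frac{6c_2n}{\log k}\ge k\log k-3c_2k-\frac{6c_2k}{\log k}=k\log k-O(k).$$
So $\log T_k\ge(t-1)k\log k-O(k)$, which is $T_k\ge(c_0k^{t-1})^k$ for a suitable $c_0>0$.

**Step 3: keep the terms of exponential size.** The semigroup $G$ is finitely generated. Fix one solution with $\gamma+1$ terms for each generator $\gamma$, and let $Y$ be the maximum of the largest terms of these solutions. Write $k-K$ as a sum of generators, at most $k$ of them, in one fixed way. Apply the corresponding expansions of Lemma 4 successively to the solutions counted in (6). Each expansion is injective and multiplies the largest term by at most $Y$. So we get at least $(c_0k^{t-1})^k$ solutions with $k$ terms and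
$$x_k\le\Pi^nY^k\le(\Pi Y)^k .$$
Take $C_0=\Pi Y$. $\blacksquare$

**End of the proof of Theorem 2(b).** Let $C\ge C_0$ be fixed. For all large $k\equiv1\pmod g$, the number of solutions with $x_k\le C^k$ is at least $(c_0k^{t-1})^k$ by (a), because $C_0^{\,k}\le C^k$, and at most $(C'k^{t-1})^k$ by the first claim of (b). So it is $k^{(t-1)k}e^{O(k)}$. $\blacksquare$
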